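\title{Equivariant log-concavity fails for Orlik--Solomon algebras of matroids}

\begin{abstract}
Let a finite group $W$ act on a matroid $M$ by automorphisms, and let $\mathrm{OS}^i(M)$ be the degree $i$ part of the Orlik--Solomon algebra of $M$ over a field of characteristic zero. We disprove the conjecture that $\mathrm{OS}^i(M)^{\otimes 2}$ always contains $\mathrm{OS}^{i-1}(M)\otimes \mathrm{OS}^{i+1}(M)$ as a subrepresentation. For a matroid of rank $16$ on $56$ elements, realizable over $\mathbb{C}$, a one-dimensional character occurs $57$ times in $\mathrm{OS}^{13}\otimes \mathrm{OS}^{15}$ and only $56$ times in $\mathrm{OS}^{14}\otimes \mathrm{OS}^{14}$. The example belongs to a family in which the deficiency is unbounded, and it yields counterexamples in every degree $i\ge 14$. The containment does hold for $i\le 1$ and for matroids of rank at most $3$. The method is to double a ground set, so that a suitable multiplicity becomes a number of orbits of subsets, and then to count partitions with at most three parts.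
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
A \emph{matroid} $M$ on a finite ground set $X$ is a nonempty family of subsets of $X$, called \emph{independent}, that is closed under taking subsets and has the exchange property: if $I,J$ are independent and $|I|<|J|$, then $I\cup\{x\}$ is independent for some $x\in J\setminus I$. The model is a family of vectors $(v_x)_{x\in X}$ with linear independence; a matroid that arises in this way from complex vectors is \emph{realizable over $\mathbb{C}$}. A \emph{circuit} is a minimal dependent set, the \emph{rank} of a subset is the largest size of an independent set in it, and $\operatorname{rank}M$ is the rank of $X$.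

Fix a field $\mathbb{K}$ of characteristic zero. Let $\Lambda$ be the exterior algebra over $\mathbb{K}$ on generators $u_x$, $x\in X$. For $T\subseteq X$ let $u_T$ be the product of the $u_x$, $x\in T$, taken in increasing order for a fixed total order on $X$. Let $\partial$ be the linear map of degree $-1$ with $\partial u_x=1$ and
\[
\partial(vw)=(\partial v)w+(-1)^{\deg v}\,v\,\partial w .
\]
The \emph{Orlik--Solomon algebra} of $M$ is $\mathrm{OS}(M)=\Lambda/\mathcal{I}$, where $\mathcal{I}$ is the ideal generated by the elements $\partial u_C$ for $C$ a circuit. It is graded, $\mathrm{OS}(M)=\bigoplus_j \mathrm{OS}^j(M)$, with $\mathrm{OS}^j(M)=0$ for $j<0$ and for $j>\operatorname{rank}M$. If a finite group $W$ acts on $X$ by automorphisms of $M$, then $w\cdot u_x=u_{wx}$ defines an action on $\Lambda$ that commutes with $\partial$ and sends $\partial u_C$ to $\pm\partial u_{wC}$. So each $\mathrm{OS}^j(M)$ is a representation of $W$. Tensor products carry the diagonal action. The following conjecture is posed in \cite{OWR}.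

\begin{quote}
\textbf{Conjecture.} For every matroid $M$, every finite group $W$ acting on $M$ by automorphisms and every $i$, the representation $\mathrm{OS}^i(M)^{\otimes 2}$ contains $\mathrm{OS}^{i-1}(M)\otimes \mathrm{OS}^{i+1}(M)$ as a subrepresentation.
\end{quote}

We say that the conjecture \emph{holds in degree $i$} for a pair $(M,W)$ if this containment holds. For trivial $W$ it says that the sequence $\dim \mathrm{OS}^j(M)$ is log-concave, and this holds by a theorem of Adiprasito, Huh and Katz. For the braid matroid with $W=S_n$, where $\mathrm{OS}^*(M)\cong H^*(\mathrm{Conf}(n,\mathbb{R}^2))$, it has been verified by computer up to $n=10$. The simplest family points the same way.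

\begin{example}[free matroids]\label{ex:free}
If every subset of $X$ is independent, there are no circuits and $\mathrm{OS}^j(M)=\Lambda^jV$ for the permutation representation $V=\mathbb{K}^X$. In $\Lambda^{2i}(V\otimes\mathbb{K}^2)=\bigoplus_{a+b=2i}\Lambda^aV\otimes\Lambda^bV$ the Lie algebra $\mathfrak{sl}_2$ acts through the factor $\mathbb{K}^2$ and commutes with $W$, and the summand $\Lambda^aV\otimes\Lambda^bV$ is the space of weight $a-b$. In a finite-dimensional $\mathfrak{sl}_2$-module in characteristic zero the raising operator is injective on each space of negative weight. It therefore embeds $\Lambda^{i-1}V\otimes\Lambda^{i+1}V$ equivariantly in $\Lambda^iV\otimes\Lambda^iV$, and the conjecture holds in all degrees.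
\end{example}

One is thus led to expect a natural injection that explains the numerical inequality for every matroid; a natural map would commute with all symmetries and prove the conjecture. We show that the conjecture is false.

\subsection*{Results}
For a representation $Y$ of $W$ and a one-dimensional character $\xi$, let $Y_\xi=\{y\in Y: wy=\xi(w)y \text{ for all } w\in W\}$ and $[\xi:Y]=\dim Y_\xi$. If $Y$ contains a copy of $Y'$, then $[\xi:Y]\ge[\xi:Y']$, so one character that violates this inequality rules out containment. In Section~\ref{sec:Mm} we construct, for each $m\ge1$, a matroid $M_m$ of rank $8m$ on $32m-8$ elements, realizable over $\mathbb{C}$, a finite group $W$ of automorphisms of $M_m$ and a one-dimensional character $\chi$ of $W$.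

\begin{theorem}\label{thm:A}
Let $m\ge1$ and $i=8m-2$. Then
\[
[\chi:\mathrm{OS}^{i-1}(M_m)\otimes \mathrm{OS}^{i+1}(M_m)]-[\chi:\mathrm{OS}^i(M_m)^{\otimes2}]=\Bigl\lfloor \frac{m+1}{3}\Bigr\rfloor .
\]
For $m=2$, where the rank is $16$, the ground set has $56$ elements and $i=14$, the two multiplicities are $57$ and $56$.
\end{theorem}

Hence the conjecture fails for every $m\ge2$, and the deficiency is unbounded. It also fails for the full group $\operatorname{Aut}(M_m)$, since a containment for that group would restrict to $W$.

\begin{theorem}\label{thm:B}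
For every $i\ge14$ and every $r\ge 2i-12$ there are a matroid of rank $r$ and a finite group of automorphisms for which the conjecture fails in degree $i$.
\end{theorem}

\begin{proposition}\label{prop:C}
For every $M$ and $W$, the conjecture holds in degree $i$ for $i\le1$ and for $i\ge\operatorname{rank}M$, and in all degrees when $\operatorname{rank}M\le3$.
\end{proposition}

We do not claim that the degree $14$ or the rank $16$ is the smallest possible.

\subsection*{The method}
The spaces in Theorem~\ref{thm:A} are far too large to be decomposed, so we choose a group and a character that see only a small and explicit part of them. The ground set consists of two copies $e^+,e^-$ of each element $e$ of a set $E$ with $|E|=2i$, and every swap $e^+\leftrightarrow e^-$ is an automorphism. An element of $\mathrm{OS}^j\otimes \mathrm{OS}^{2i-j}$ that changes sign under all $2i$ swaps has no degree to spare: each $e\in E$ must be used exactly once, on the left or on the right. The multiplicity becomes the number $q_j$ of orbits of certain $j$-element subsets of $E$ (Section~\ref{sec:double}).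 The sequence $q_j$ is symmetric about $j=i$, and the conjecture would force $q_{i-1}\le q_i$. Sections~\ref{sec:Mm} and~\ref{sec:count} build a matroid whose sequence dips in the middle, and Section~\ref{sec:alldeg} moves the dip to higher degree and rank.

\section{Basic properties of the Orlik--Solomon algebra}\label{sec:basic}

The \emph{closure} $\operatorname{cl}(T)$ of $T\subseteq X$ is the set of $x$ such that $T\cup\{x\}$ has the same rank as $T$, and $T$ is a \emph{flat} if $\operatorname{cl}(T)=T$. If $C$ is a circuit and $c\in C$, then $c\in\operatorname{cl}(C\setminus c)$, and hence $\operatorname{cl}(S\cup(C\setminus c))=\operatorname{cl}(S\cup C)$ for every $S$. A \emph{loop} is a circuit with one element. In the \emph{uniform matroid} $U_{r,n}$ on $n$ elements the independent sets are those of size at most $r$. The independent sets of a \emph{direct sum} $M\oplus M'$, on the disjoint union of the ground sets, are the unions of an independent set of $M$ and one of $M'$; ranks add, and the circuits of $M\oplus M'$ are the circuits of $M$ and those of $M'$. A summand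 $U_{1,1}$ is a \emph{coloop}.

We use Maschke's theorem in this form: over $\mathbb{K}$, a representation $Y$ of a finite group with a subrepresentation $Y'$ is isomorphic to $Y'\oplus Y/Y'$. In particular a quotient of $Y$ is isomorphic to a subrepresentation of $Y$. The space $Y_\xi$ is the image of the projector $|W|^{-1}\sum_w\xi(w)^{-1}w$, so an equivariant surjection $Y\to Y''$ maps $Y_\xi$ onto $Y''_\xi$.

We need one tool that makes elements of $\mathrm{OS}(M)$ vanish, one that certifies that they do not, and two structural facts.

\begin{lemma}\label{lem:basic}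
Let $M$ be a matroid on $X$.
\begin{enumerate}
\item[(a)] If $D\subseteq X$ is dependent, then $u_D\in\mathcal{I}$ and $\partial u_D\in\mathcal{I}$.
\item[(b)] The images in $\mathrm{OS}(M)$ of the monomials $u_T$, where $T$ runs over the sets that are both independent and flats, are linearly independent.
\item[(c)] The map $\partial$ descends to $\mathrm{OS}(M)$. If $X\ne\emptyset$, the complex $(\mathrm{OS}(M),\partial)$ is exact.
\item[(d)] If $W$ acts on $M$ and $W'$ acts on $M'$, then $\mathrm{OS}^j(M\oplus M')\cong\bigoplus_{a+a'=j}\mathrm{OS}^{a}(M)\otimes \mathrm{OS}^{a'}(M')$ as representations of $W\times W'$.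
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $C$ be a circuit and $c\in C$. In $u_c\,\partial u_C$ only the term $\pm u_{C\setminus c}$ of $\partial u_C$ survives, so $u_C=\pm u_c\,\partial u_C\in\mathcal{I}$. A dependent set has the form $D=C\sqcup R$ with $C$ a circuit. Then $u_D=\pm u_Cu_R\in\mathcal{I}$ and $\partial u_D=\pm(\partial u_C)u_R\pm u_C\,\partial u_R\in\mathcal{I}$.

(b) For a flat $F$ let $\Lambda_F$ be the span of the $u_T$ with $\operatorname{cl}(T)=F$, so that $\Lambda=\bigoplus_F\Lambda_F$. The ideal $\mathcal{I}$ is spanned by the elements $u_S\,\partial u_C$ with $C$ a circuit. Such an element is a combination of monomials $u_{S\cup(C\setminus c)}$, so it lies in $\Lambda_F$ for $F=\operatorname{cl}(S\cup C)$. Hence $\mathrm{OS}(M)=\bigoplus_F\Lambda_F/\mathcal{I}_F$, where $\mathcal{I}_F$ is spanned by the $u_S\,\partial u_C$ with $\operatorname{cl}(S\cup C)=F$. Let $T$ be an independent flat. A set with closure $T$ lies in $T$ and has rank $|T|$, so it equals $T$, and $\Lambda_T=\mathbb{K}u_T$. No circuit lies in $T$, so $\mathcal{I}_T=0$. Thus $u_T$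 is nonzero in $\mathrm{OS}(M)$, and different $T$ give different summands.

(c) The map $\partial^2$ is a derivation that kills the generators, so $\partial^2=0$, and $\partial(u_S\,\partial u_C)=(\partial u_S)(\partial u_C)\in\mathcal{I}$. For $x\in X$ and any $v$ we have $\partial(u_xv)=v-u_x\,\partial v$. So $\partial v=0$ implies $v=\partial(u_xv)$.

(d) Multiplication identifies $\Lambda\otimes\Lambda'$ with the exterior algebra on $X\sqcup X'$, compatibly with the grading and the action of $W\times W'$. By the description of the circuits, the ideal of $M\oplus M'$ corresponds to $\mathcal{I}\otimes\Lambda'+\Lambda\otimes\mathcal{I}'$, and the quotient is $\mathrm{OS}(M)\otimes \mathrm{OS}(M')$.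
\end{proof}

Part (a) contains the vanishing of $\mathrm{OS}^j(M)$ for $j>\operatorname{rank}M$, since every set of that size is dependent.

\section{Low degree and low rank}\label{sec:low}

In the cases of Proposition~\ref{prop:C} the multiplication of $\mathrm{OS}(M)$ itself provides the containment.

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Write $\mathrm{OS}^j=\mathrm{OS}^j(M)$. If $c$ is a loop, then $1=\partial u_c\in\mathcal{I}$ and $\mathrm{OS}(M)=0$. So assume that there is no loop; then $\mathcal{I}$ is generated in positive degrees and $\mathrm{OS}^0=\mathbb{K}$ is the trivial representation. For $i\le0$ we have $\mathrm{OS}^{i-1}=0$, and for $i\ge\operatorname{rank}M$ we have $\mathrm{OS}^{i+1}=0$. For $i=1$, multiplication $\mathrm{OS}^1\otimes \mathrm{OS}^1\to \mathrm{OS}^2$ is an equivariant surjection, so $\mathrm{OS}^0\otimes \mathrm{OS}^2\cong \mathrm{OS}^2$ is isomorphic to a subrepresentation of $\mathrm{OS}^1\otimes \mathrm{OS}^1$. This covers all $i$ in rank at most $2$, and all $i\neq2$ in rank $3$.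

Let $\operatorname{rank}M=3$ and $i=2$. Put $Z^j=\ker(\partial|_{\mathrm{OS}^j})$. By Lemma~\ref{lem:basic}(c), $\partial$ maps $\mathrm{OS}^j$ onto $Z^{j-1}$, so $\mathrm{OS}^j\cong Z^j\oplus Z^{j-1}$. Here $Z^0=\mathbb{K}$ and $Z^3=\partial(\mathrm{OS}^4)=0$. With $U=Z^1$ and $C=Z^2$ we get $\mathrm{OS}^1\cong\mathbb{K}\oplus U$, $\mathrm{OS}^2\cong U\oplus C$, $\mathrm{OS}^3\cong C$, and
\begin{align*}
\mathrm{OS}^1\otimes \mathrm{OS}^3&\cong C\oplus(U\otimes C),\\
\mathrm{OS}^2\otimes \mathrm{OS}^2&\cong (U\otimes U)\oplus(U\otimes C)\oplus(C\otimes U)\oplus(C\otimes C).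
\end{align*}
It remains to find $C$ in $U\otimes U$. A product of two elements killed by $\partial$ is killed by $\partial$, so multiplication maps $U\otimes U$ to $C$. The space $C=\partial(\mathrm{OS}^3)$ is spanned by the elements
\[
\partial(u_au_bu_c)=u_bu_c-u_au_c+u_au_b=(u_b-u_a)(u_c-u_a),
\]
and $u_b-u_a$, $u_c-u_a$ lie in $U$. So $U\otimes U\to C$ is onto, and $C$ is isomorphic to a subrepresentation of $U\otimes U$.
\end{proof}

\section{Doubled ground sets}\label{sec:double}

Let $E$ be a finite, totally ordered set and $\widehat E=\{e^+,e^-:e\in E\}$; for $B\subseteq E$ write $\widehat B=\{e^+,e^-:e\in B\}$. Let $\tau_e$ be the transposition of $e^+$ and $e^-$, and let $N=\langle\tau_e:e\in E\rangle\cong(\mathbb{Z}/2)^E$. A permutation $g$ of $E$ acts on $\widehat E$ by $g(e^\pm)=(ge)^\pm$, and $g\tau_eg^{-1}=\tau_{ge}$. A \emph{doubled matroid} is a matroid $M$ on $\widehat E$ together with a group $G\le\operatorname{Sym}(E)$ such that $N$ and $G$ act by automorphisms of $M$. Put $W=N\rtimes G$.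

The characters of $N$ are the $\varepsilon_S$, $S\subseteq E$, where $\varepsilon_S(\tau_e)=-1$ if and only if $e\in S$. The character $\varepsilon=\varepsilon_E$ is invariant under conjugation by $G$, so
\[
\chi(\nu g)=\varepsilon(\nu)\,\operatorname{sgn}_E(g)\qquad(\nu\in N,\ g\in G)
\]
is a character of $W$, where $\operatorname{sgn}_E(g)$ is the sign of $g$ as a permutation of $E$. Put $\omega_e=u_{e^+}-u_{e^-}$ and $\eta_e=u_{e^+}+u_{e^-}$. These $2|E|$ elements form a basis of $\Lambda^1$ of eigenvectors of $N$. For $S\subseteq E$ let $\omega_S$ and $\eta_S$ be the products over $e\in S$, in increasing order. The whole mechanism is visible when $|E|=2$.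

\begin{example}\label{ex:U4}
Let $E=\{e,f\}$, $G=\operatorname{Sym}(E)=\{1,\sigma\}$ and $M=U_{r,4}$ on $\widehat E$ with $r\in\{2,3,4\}$. Then $|W|=8$ and $\chi(\tau_e)=\chi(\tau_f)=\chi(\sigma)=-1$. Circuits have $r+1$ elements, so $\mathcal{I}$ vanishes in degrees below $r$, and $\mathrm{OS}^1$ has basis $\omega_e,\omega_f,\eta_e,\eta_f$. No element of $\mathrm{OS}^0$ or $\mathrm{OS}^1$ other than $0$ changes sign under both swaps, so $\chi$ does not occur in $\mathrm{OS}^j\otimes \mathrm{OS}^{j'}$ for $j+j'<2$. In $\mathrm{OS}^1\otimes \mathrm{OS}^1$ the $\varepsilon$-part has basis $\omega_e\otimes\omega_f$, $\omega_f\otimes\omega_e$; these are exchanged by $\sigma$, and only their difference spans a copy of $\chi$. In $\mathrm{OS}^0\otimes \mathrm{OS}^2$ the $\varepsilon$-part is spanned by $1\otimes\omega_e\omega_f$, on which $\sigma$ acts by $-1$ because $\omega_f\omega_e=-\omega_e\omega_f$. For $r\ge3$ this element is nonzero. For $r=2$ it is zero, since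
\[
\omega_e\omega_f=\partial(u_{e^+}\omega_e\omega_f)=-\partial(u_{e^+}u_{e^-}u_{f^+})+\partial(u_{e^+}u_{e^-}u_{f^-})\in\mathcal{I}.
\]
So the multiplicities of $\chi$ in $\mathrm{OS}^j\otimes \mathrm{OS}^{2-j}$, $j=0,1,2$, are $1,1,1$ for $r\ge3$ and $0,1,0$ for $r=2$. They count $G$-orbits of subsets $S\subseteq E$, and the matroid decides which subsets are counted. The twist by $\operatorname{sgn}_E$ absorbs the anticommutation of the $\omega_e$: with the trivial character of $G$ in its place, the orbit of $S=\emptyset$ would not be seen.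
\end{example}

\begin{proposition}\label{prop:orbits}
Let $M$ be a doubled matroid and let $Q_j$ be the set of all $S\subseteq E$ with $|S|=j$ such that $\omega_S\ne0$ and $\omega_{E\setminus S}\neq0$ in $\mathrm{OS}(M)$. Then $[\chi:\mathrm{OS}^j\otimes \mathrm{OS}^{j'}]$ is $0$ if $j+j'<|E|$, and it is the number $|Q_j/G|$ of $G$-orbits on $Q_j$ if $j+j'=|E|$.
\end{proposition}

\begin{proof}
The products $\omega_S\eta_R$ with $S,R\subseteq E$ form a basis of $\Lambda$, and $\omega_S\eta_R$ has degree $|S|+|R|$ and character $\varepsilon_S$. So $(\Lambda^j)_{\varepsilon_S}$ is $0$ for $j<|S|$ and is spanned by $\omega_S$ for $j=|S|$. The same holds for its image $(\mathrm{OS}^j)_{\varepsilon_S}$. Since $\varepsilon_S\varepsilon_{S'}=\varepsilon$ exactly when $S'=E\setminus S$,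
\[
(\mathrm{OS}^j\otimes \mathrm{OS}^{j'})_\varepsilon=\bigoplus_{S\subseteq E}(\mathrm{OS}^j)_{\varepsilon_S}\otimes(\mathrm{OS}^{j'})_{\varepsilon_{E\setminus S}} .
\]
A nonzero summand needs $|S|\le j$ and $|E|-|S|\le j'$. This is impossible if $j+j'<|E|$. If $j+j'=|E|$, it forces $|S|=j$, and the elements $\omega_S\otimes\omega_{E\setminus S}$ with $S\in Q_j$ form a basis of the $\varepsilon$-part.

The group $G$ permutes this basis up to sign, and the signs matter: an orbit contributes to $\chi$ only if the stabilizer of a basis vector acts on it by $\operatorname{sgn}_E$. To follow the signs, compute in $\Lambda$, where $\omega_E\neq0$. Define $s(S)=\pm1$ by $\omega_S\,\omega_{E\setminus S}=s(S)\,\omega_E$. Since $g\omega_e=\omega_{ge}$ and the $\omega_e$ anticommute, $g\omega_S=\sigma_1\omega_{gS}$ and $g\omega_{E\setminus S}=\sigma_2\omega_{E\setminus gS}$ for signs $\sigma_1,\sigma_2$, and $g\omega_E=\operatorname{sgn}_E(g)\,\omega_E$. In particular $Q_j$ is stable under $G$. Applying $g$ to the definition of $s(S)$ gives $\sigma_1\sigma_2\,s(gS)=s(S)\operatorname{sgn}_E(g)$.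 Therefore the elements $\Omega_S=s(S)\,\omega_S\otimes\omega_{E\setminus S}$ satisfy
\[
g\,\Omega_S=s(S)\,\sigma_1\sigma_2\;\omega_{gS}\otimes\omega_{E\setminus gS}=\operatorname{sgn}_E(g)\,\Omega_{gS}.
\]
An element $\sum_S a_S\Omega_S$ transforms by $\operatorname{sgn}_E$ under $G$ if and only if $S\mapsto a_S$ is constant on orbits. So the $\chi$-part has dimension $|Q_j/G|$.
\end{proof}

To use the proposition we must decide which $\omega_S$ vanish. A \emph{transversal} of $S$ is a subset of $\widehat S$ that contains exactly one of $e^+,e^-$ for each $e\in S$. The group $N$ permutes the transversals of $S$ transitively.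

\begin{lemma}\label{lem:omega}
Let $M$ be a doubled matroid, $S\subseteq E$, and $T$ a transversal of $S$.
\begin{enumerate}
\item[(a)] If $T$ is independent and $T\cup\{x\}$ is independent for every $x\in\widehat E\setminus T$, then $\omega_S\ne0$ in $\mathrm{OS}(M)$.
\item[(b)] If $T\cup\{e^+,e^-\}$ is dependent for some $e\in S$, then $\omega_S=0$ in $\mathrm{OS}(M)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $N$ acts by automorphisms and preserves each pair $\{e^+,e^-\}$, either hypothesis passes from $T$ to every transversal $T'$ of $S$. Expanding the product gives $\omega_S=\sum_{T'}\pm u_{T'}$. In case (a) every $T'$ is an independent flat, and Lemma~\ref{lem:basic}(b) shows that the sum is nonzero. In case (b) note that $\partial\omega_f=1-1=0$ for all $f\in E$, so $\partial\omega_S=0$ and $\omega_S=\partial(u_{e^+}\omega_S)$ in $\Lambda$. The element $u_{e^+}\omega_S$ is a signed sum of monomials $u_D$ with $D=T'\cup\{e^+,e^-\}$, where $T'$ contains $e^-$. These $D$ are dependent, so $\omega_S\in\mathcal{I}$ by Lemma~\ref{lem:basic}(a).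
\end{proof}

\section{The matroids $M_m$}\label{sec:Mm}

\subsection*{What is needed}
Let $|E|=2i$ and $q_j=|Q_j/G|$. Complementation gives $q_j=q_{2i-j}$, and by Proposition~\ref{prop:orbits} the conjecture in degree $i$ implies $q_{i-1}\le q_i$. If $M$ is free, every subset of $E$ is counted and the inequality holds by Example~\ref{ex:free}. So the matroid has to remove more orbits from the middle than from the adjacent sizes.

Divide $E$ into blocks and let $G$ contain all permutations inside the blocks; then an orbit only remembers the sizes of the intersections with the blocks. If three blocks of equal size may also be permuted, we count multisets. Let $p(n;L)$ be the number of multisets of three integers in $[0,L]$ with sum $n$. These numbers are not concave in $n$. For $L=4$ the multisets with sums $4$, $5$, $6$ are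
\[
400,\,310,\,220,\,211;\qquad 410,\,320,\,311,\,221;\qquad 420,\,411,\,330,\,321,\,222,
\]
so $p(4;4)+p(6;4)=9>8=2p(5;4)$. This is not yet a dip in the middle, because the center of symmetry of $p(\,\cdot\,;4)$ is $6$ and not $5$. A fourth block $B_0$, which is not permuted with the others, repairs this. Sort the orbits by $a=|S\cap B_0|$. Complementation exchanges $a$ with $|B_0|-a$. If the orbits with a given $a$ contribute $p(k;L)$ to $q_i$ and $p(k-1;L)$ to $q_{i-1}$, the orbits with the complementary value contribute $p(k;L)$ and $p(k+1;L)$. So $q_{i-1}-q_i$ is a sum of second differences of $p$, and a rank condition on the union of $B_0$ with each other block controls the pairs $(k,L)$ at which they are taken.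

\subsection*{Construction}
Fix $m\ge1$. Let $E=B_0\sqcup B_1\sqcup B_2\sqcup B_3$ with $|B_k|=4m-1$ for all $k$, so $|E|=16m-4=2i$ for $i=8m-2$, and $|\widehat E|=32m-8$. Call $I\subseteq\widehat E$ independent if
\begin{equation}\label{eq:indep}
|I\cap\widehat B_0|\le4m,\qquad |I\cap(\widehat B_0\cup\widehat B_k)|\le6m\ \ (k=1,2,3),\qquad |I|\le8m .
\end{equation}

\begin{lemma}\label{lem:matroid}
The sets satisfying \eqref{eq:indep} are the independent sets of a matroid $M_m$ of rank $8m$ that is realizable over $\mathbb{C}$.
\end{lemma}

We use Rado's theorem \cite[\S11.2]{Oxley} for vectors: if $(F_x)_{x\in I}$ is a finite family of finite sets of vectors, then a linearly independent family $(v_x)_{x\in I}$ with $v_x\in F_x$ exists if and only if $\bigcup_{x\in J}F_x$ spans a space of dimension at least $|J|$ for every $J\subseteq I$.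

\begin{proof}
Let $V=V_0\oplus(\mathbb{C}^{2m}\otimes\mathbb{C}^2)$ with $\dim V_0=4m$, let $\ell_1,\ell_2,\ell_3$ be distinct lines in $\mathbb{C}^2$, and put $V_k=V_0\oplus(\mathbb{C}^{2m}\otimes\ell_k)$. For $K\subseteq\{0,1,2,3\}$ let $\rho(K)=\dim\sum_{k\in K}V_k$. Then $\rho(\{0\})=4m$, $\rho(\{k\})=\rho(\{0,k\})=6m$ for $k=1,2,3$, and $\rho(K)=8m$ if $K$ contains two of $1,2,3$, since two distinct lines span $\mathbb{C}^2$. For $x\in\widehat B_k$ write $k(x)=k$.

In the vector space $P=\prod_{x\in\widehat E}V_{k(x)}$ let $P_I$ be the set of families $(v_x)$ such that $(v_x)_{x\in I}$ is linearly independent. It is Zariski open, being the locus where some maximal minor does not vanish. Finitely many nonempty Zariski open subsets of a complex vector space have a common point, so we can choose $(v_x)$ in all nonempty $P_I$. In the matroid of this family, $I$ is independent if and only if $P_I\ne\emptyset$.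

We claim that $P_I\neq\emptyset$ if and only if $|I\cap\bigcup_{k\in K}\widehat B_k|\le\rho(K)$ for all $K$. The condition is necessary because the vectors indexed by $I\cap\bigcup_{k\in K}\widehat B_k$ lie in $\sum_{k\in K}V_k$. Conversely, assume it, and let $F_x$ be a basis of $V_{k(x)}$. For $J\subseteq I$ let $K=\{k(x):x\in J\}$. Then $\bigcup_{x\in J}F_x$ spans a space of dimension $\rho(K)\ge|I\cap\bigcup_{k\in K}\widehat B_k|\ge|J|$, and Rado's theorem gives a point of $P_I$. The conditions for $K=\{0\}$, $\{0,k\}$ and $\{0,1,2,3\}$ are \eqref{eq:indep}, and they imply the others: $K=\{k\}$ follows from $\{0,k\}$, and every $K$ with $\rho(K)=8m$ follows from $|I|\le8m$. Finally, a set with $4m$, $2m$, $2m$ elements in $\widehat B_0,\widehat B_1,\widehat B_2$ exists, as $|\widehat B_k|=8m-2\ge4m$, and it satisfies \eqref{eq:indep}. So the rank is $8m$.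
\end{proof}

Let $G$ be the group of permutations of $E$ that preserve $B_0$ and permute the blocks $B_1,B_2,B_3$ among themselves. The conditions \eqref{eq:indep} are invariant under $N$ and $G$, so $M_m$ is a doubled matroid. The group $W=N\rtimes G$ and the character $\chi$ of Section~\ref{sec:double} are those of Theorem~\ref{thm:A}.

\begin{lemma}\label{lem:good}
In $\mathrm{OS}(M_m)$ we have $\omega_S\ne0$ if and only if $|S\cap(B_0\cup B_k)|\le6m-1$ for $k=1,2,3$ and $|S|\le8m-1$.
\end{lemma}

\begin{proof}
Let $T$ be a transversal of $S$; then $|T\cap\widehat B|=|S\cap B|$ for all $B\subseteq E$. If the inequalities hold, then $T$ satisfies all conditions in \eqref{eq:indep} strictly, the first because $|S\cap B_0|\le|B_0|=4m-1$. So $T$ and all $T\cup\{x\}$ are independent, and Lemma~\ref{lem:omega}(a) applies. If $|S\cap(B_0\cup B_k)|\ge6m$, choose $e$ in this set; then $T\cup\{e^+,e^-\}$ has at least $6m+1$ elements in $\widehat B_0\cup\widehat B_k$. If $|S|\ge8m$, choose any $e\in S$; then $T\cup\{e^+,e^-\}$ has at least $8m+1$ elements. In both cases Lemma~\ref{lem:omega}(b)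 applies.
\end{proof}

\begin{remark}
The first condition in \eqref{eq:indep} is forced by the others. The rank function of a matroid is submodular, and applied to $\widehat B_0\cup\widehat B_1$ and $\widehat B_0\cup\widehat B_2$, of rank $6m$ each and with union of rank $8m$, this bounds the rank of $\widehat B_0$ by $4m$. The size $|B_0|=4m-1$ is the largest for which this forced condition is strict on every transversal.
\end{remark}

\section{Counting orbits}\label{sec:count}

Two subsets of $E$ lie in the same $G$-orbit if and only if they have the same $a=|S\cap B_0|$ and the same multiset $\{c_1,c_2,c_3\}$, $c_k=|S\cap B_k|$. Let $|S|\in\{i-1,i\}=\{8m-3,8m-2\}$. Then $|S|$ and $|E\setminus S|$ are at most $8m-1$, and $|(E\setminus S)\cap(B_0\cup B_k)|=8m-2-(a+c_k)$. By Lemma~\ref{lem:good}, the orbits on $Q_{|S|}$ correspond to the data $a,\{c_1,c_2,c_3\}$ with total $|S|$ and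
\[
0\le a,c_k\le4m-1,\qquad 2m-1\le a+c_k\le6m-1\qquad(k=1,2,3).
\]

\begin{lemma}\label{lem:rows}
For $0\le a\le2m-1$ put $L_a=2m+a$ and $k_a=2m+2a+1$. Then
\[
q_i=\sum_{a=0}^{2m-1}2\,p(k_a;L_a),\qquad q_{i-1}=\sum_{a=0}^{2m-1}\bigl(p(k_a-1;L_a)+p(k_a+1;L_a)\bigr).
\]
\end{lemma}

\begin{proof}
Let $0\le a\le2m-1$. If $|S\cap B_0|=a$, the conditions say that $c_k\in[2m-1-a,\,4m-1]$, because $6m-1-a\ge4m$. Subtracting $2m-1-a$ from each $c_k$ gives integers in $[0,L_a]$, with sum $8m-2-a-3(2m-1-a)=k_a$ if $|S|=i$ and sum $k_a-1$ if $|S|=i-1$. If $|S\cap B_0|=4m-1-a$, which is at least $2m$, the conditions say that $c_k\in[0,L_a]$, because $6m-1-(4m-1-a)=L_a\le4m-1$. The sum of the $c_k$ is $4m-1+a$ if $|S|=i$ and $4m-2+a$ if $|S|=i-1$. Replacing $c_k$ by $L_a-c_k$ turns these sums into $3L_a-(4m-1+a)=k_a$ and $k_a+1$. The two cases cover each value of $|S\cap B_0|$ once.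
\end{proof}

For a function $f$ on the integers write $\Delta^2f(k)=f(k+1)-2f(k)+f(k-1)$. If $f$ vanishes on negative integers, $\Delta^2f(k)$ is the coefficient of $t^{k+1}$ in $(1-t)^2\sum_nf(n)t^n$. For a statement $\mathcal{P}$ let $\mathbf{1}[\mathcal{P}]$ be $1$ if it holds and $0$ otherwise.

\begin{lemma}\label{lem:delta}
Let $L>a\ge0$ be integers with $L+a$ even, and let $k=L+a+1$. Then
\[
\Delta^2p(k;L)=\mathbf{1}[a\text{ is even}]-\mathbf{1}[3\text{ divides }k].
\]
\end{lemma}

\begin{proof}
The number of orbits of a finite group on a finite set is the average number of fixed points of its elements. Apply this to $S_3$ acting on ordered triples in $[0,L]^3$ with sum $n$. This gives $6\,p(n;L)=f_1(n)+3f_2(n)+2f_3(n)$, where $f_1(n)$ counts all such triples, $f_2(n)$ those of the form $(c,c,d)$, and $f_3(n)$ those of the form $(c,c,c)$. Note that $L+1\le k+1=L+a+2<2L+2$, so we may work modulo $t^{2L+2}$: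
\begin{align*}
(1-t)^2\sum_nf_1(n)t^n&=(1-t)^2\,\frac{(1-t^{L+1})^3}{(1-t)^3}\equiv\frac{1-3t^{L+1}}{1-t},\\
(1-t)^2\sum_nf_2(n)t^n&=(1-t)^2\,\frac{1-t^{2L+2}}{1-t^2}\cdot\frac{1-t^{L+1}}{1-t}\equiv\frac{1-t^{L+1}}{1+t}.
\end{align*}
The coefficients of $t^{L+a+2}$ are $\Delta^2f_1(k)=1-3=-2$ and $\Delta^2f_2(k)=(-1)^{L+a+2}-(-1)^{a+1}=1+(-1)^a$. For $0\le n\le3L$ we have $f_3(n)=\mathbf{1}[3\mid n]$, and $k+1\le3L$ because $L\ge a+2$. So $\Delta^2f_3(k)$ is $-2$ if $3\mid k$ and $1$ otherwise, that is, $1-3\cdot\mathbf{1}[3\mid k]$. Altogether $6\,\Delta^2p(k;L)=-2+3+3(-1)^a+2-6\cdot\mathbf{1}[3\mid k]$.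
\end{proof}

The proof shows where the dip comes from. On average over $a$, the identity of $S_3$ contributes $-\tfrac13$ to $\Delta^2p$, the transpositions contribute $+\tfrac12$ and the $3$-cycles contribute $0$. The transpositions win because $L+a$ is even for every $a$; for $L+a$ odd the same computation gives $\Delta^2f_2(k)=-1+(-1)^a\le0$. The rank conditions of $M_m$ keep $L_a+a=2m+2a$ even in all rows at once.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:orbits} the two multiplicities are $q_{i-1}$ and $q_i$. We have $k_a=L_a+a+1$, $L_a>a$ and $L_a+a$ even, so Lemmas~\ref{lem:rows} and~\ref{lem:delta} give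
\[
q_{i-1}-q_i=\sum_{a=0}^{2m-1}\Delta^2p(k_a;L_a)=m-\#\{a\in[0,2m-1]:3\mid k_a\}.
\]
Put $s=m+a+1\in[m+1,3m]$. Then $k_a=2s-1$ is divisible by $3$ if and only if $s\equiv2\pmod3$. The interval $[1,n]$ contains $\lfloor(n+1)/3\rfloor$ such $s$, so their number in $[m+1,3m]$ is $\lfloor(3m+1)/3\rfloor-\lfloor(m+1)/3\rfloor=m-\lfloor(m+1)/3\rfloor$. Hence $q_{i-1}-q_i=\lfloor(m+1)/3\rfloor$.

Now let $m=2$; we compute both numbers directly, without Lemma~\ref{lem:delta}. Let $P(n)$ be the number of multisets of three nonnegative integers with sum $n$. There are $\lfloor n/2\rfloor+1$ multisets of two nonnegative integers with sum $n$. Splitting according to whether the smallest entry is $0$ gives $P(n)=\lfloor n/2\rfloor+1+P(n-3)$, so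
\[
P(0),\dots,P(12)=1,\,1,\,2,\,3,\,4,\,5,\,7,\,8,\,10,\,12,\,14,\,16,\,19 .
\]
To obtain $p(n;L)$, remove the multisets whose largest entry is $n-j\ge L+1$. If $n\le 2L+2$, then $j\le n-L-1\le L+1\le n-j$, so the other two entries are an arbitrary pair with sum $j$. Thus $p(n;L)=P(n)-R(n-L-1)$ with $R(h)=\sum_{j=0}^h(\lfloor j/2\rfloor+1)$, and $R(-1),\dots,R(4)=0,1,2,4,6,9$. This gives
\[
\begin{array}{c|c|c|c|c|c}
a&L_a&k_a&p(k_a-1;L_a)&p(k_a;L_a)&p(k_a+1;L_a)\\ \hline
0&4&5&4-0=4&5-1=4&7-2=5\\
1&5&7&7-1=6&8-2=6&10-4=6\\
2&6&9&10-2=8&12-4=8&14-6=8\\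
3&7&11&14-4=10&16-6=10&19-9=10\\ \hline
\text{sum}&&&28&28&29
\end{array}
\]
By Lemma~\ref{lem:rows}, $q_{14}=2\cdot28=56$ and $q_{13}=28+29=57$.
\end{proof}

\begin{remark}
The permutations of $B_1,B_2,B_3$ are needed in this count. Let $G_0\le G$ be the subgroup that preserves every block. Its orbits are counted by ordered triples, so $f_1$ replaces $p$, and $|Q_{i-1}/G_0|-|Q_i/G_0|=2m\cdot(-2)=-4m<0$.
\end{remark}

\section{All degrees $i\ge14$}\label{sec:alldeg}

To raise the degree and the rank we add direct summands to $M_2$. For a matroid $M$ with a group $W$ and a one-dimensional character $\xi$, put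
\[
F_{M,\xi}(x,y)=\sum_{a,b}\,[\xi:\mathrm{OS}^a(M)\otimes \mathrm{OS}^b(M)]\;x^ay^b .
\]
This polynomial is multiplicative. Let $(M',W',\xi')$ be a second such triple and let $\xi\xi'$ be the product character of $W\times W'$. By Lemma~\ref{lem:basic}(d), $\mathrm{OS}^a(M\oplus M')\otimes \mathrm{OS}^b(M\oplus M')$ is the direct sum of the spaces $Y\otimes Y'$ with $Y=\mathrm{OS}^{a_1}(M)\otimes \mathrm{OS}^{b_1}(M)$ and $Y'=\mathrm{OS}^{a_2}(M')\otimes \mathrm{OS}^{b_2}(M')$, where $a_1+a_2=a$ and $b_1+b_2=b$. The projector for $\xi\xi'$ is the tensor product of the projectors for $\xi$ and $\xi'$, so $[\xi\xi':Y\otimes Y']=[\xi:Y]\,[\xi':Y']$. Hence $F_{M\oplus M',\xi\xi'}=F_{M,\xi}\,F_{M',\xi'}$.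

We know $F_{M_2,\chi}$ only in its lowest total degree, and a factor that mixes neighboring coefficients there could fill the dip. So we want summands whose polynomial begins with a single monomial $x^dy^d$. The matroid $U_{2,4}$ of Example~\ref{ex:U4} gives $d=1$, and a coloop gives $d=0$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $n=i-14\ge0$ and $c=r-(2i-12)\ge0$, and let $M'=M_2\oplus U_{2,4}^{\oplus n}\oplus U_{1,1}^{\oplus c}$. Its rank is $16+2n+c=r$. Let $W_0$ and $\chi_0$ be the group of order $8$ and the character of Example~\ref{ex:U4} for $U_{2,4}$. Let $W\times W_0^{\,n}$ act on $M'$, fixing the coloops, and let $\chi'$ be the product of $\chi$ and $n$ copies of $\chi_0$. By Proposition~\ref{prop:orbits}, $F_{M_2,\chi}$ has no terms of total degree below $28$, and its part of degree $28$ is $\sum_jq_jx^jy^{28-j}$. By Example~\ref{ex:U4}, $F_{U_{2,4},\chi_0}$ is $xy$ plus terms of degree above $2$. For a coloop with the trivial group, $\mathrm{OS}^0$ and $\mathrm{OS}^1$ are one-dimensional and the polynomial is $(1+x)(1+y)$. So the part of $F_{M',\chi'}$ of total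 degree $28+2n=2i$ is $(xy)^n\sum_jq_jx^jy^{28-j}$. The coefficient of $x^iy^i$ is $q_{14}=56$ and that of $x^{i-1}y^{i+1}$ is $q_{13}=57$. Thus $\chi'$ occurs more often in $\mathrm{OS}^{i-1}(M')\otimes \mathrm{OS}^{i+1}(M')$ than in $\mathrm{OS}^i(M')^{\otimes2}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{OWR}
\emph{Geometric, Algebraic, and Topological Combinatorics},
\texttt{https://\allowbreak publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3787/\allowbreak OWR\_2019\_39.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}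

\bibitem{Oxley}
Oxley, \emph{Matroid Theory}.

\end{thebibliography}
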